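# Nodal tangents and the first variation of $\lambda_1$ on convex domains

## 1. Boxes: the nodal set and the first variation by hand

For a bounded domain $\Omega\subset\mathbf R^n$ let $0<\lambda_1<\lambda_2\le\lambda_3\le\dots$ be the Dirichlet eigenvalues of $-\Delta$, listed in increasing order. A second eigenfunction $u$ satisfies $\Delta u=-\lambda_2u$ in $\Omega$ and $u=0$ on $\partial\Omega$. Its nodal set is $\Lambda=\{z\in\Omega:u(z)=0\}$. We ask in which directions $\Lambda$ can point, and we compare them with directions read off from the lowest eigenvalue alone.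

**Definition (stretching, and the function $P$).** For a unit vector $e$ and $t\ge0$ put
$$\Omega(t,e)=\{x+se:\ x\in\Omega,\ 0\le s\le t\},\qquad P(e)=-\frac{d}{dt}\lambda_1(\Omega(t,e))\Big|_{t=0}.$$
So $\Omega(t,e)$ is $\Omega$ stretched by $t$ in the direction $e$, and $P(e)$ is the rate at which $\lambda_1$ drops.

Choose a unit vector $v_1$ with $P(v_1)=\min P$, then a unit vector $v_2\perp v_1$ with $P(v_2)=\min_{v\perp v_1}P(v)$. Stretching along $v_1$ changes $\lambda_1$ least, so one thinks of $v_1$ as the long direction of the domain.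

Take the box $\Omega=\prod_{j=1}^n(-\ell_j,\ell_j)$ with $\ell_1>\ell_2\ge\dots\ge\ell_n$. Here everything can be computed.

**Step 1: the nodal set.** The eigenfunctions are products of one-dimensional ones, so $\lambda_1=\sum_j\frac{\pi^2}{4\ell_j^2}$ with $\varphi_0=c\prod_j\cos\frac{\pi x_j}{2\ell_j}$, where $c$ makes $\|\varphi_0\|_{L^2}=1$. The cheapest way to raise the energy is to use the second mode in the longest side. So $\lambda_2$ is simple, $u=\sin\frac{\pi x_1}{\ell_1}\prod_{j\ge2}\cos\frac{\pi x_j}{2\ell_j}$, and $\Lambda=\{x_1=0\}$. Its tangent vectors are the vectors perpendicular to $e_1$.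

**Step 2: an upper bound for $P$.** Put $p_j=\frac{\pi^2}{4\ell_j^3}$. The stretched box $\Omega(s,e)$ lies in a box with sides $2\ell_j+s|e_j|$. Hence
$$\lambda_1(\Omega(s,e))\ge\sum_j\frac{\pi^2}{4(\ell_j+s|e_j|/2)^2}=\lambda_1-s\sum_j|e_j|p_j+O(s^2).$$

**Step 3: the matching lower bound.** By the reflection symmetry of the box we may assume all $e_j\ge0$. Let $a=\varphi_0$ and $b=\varphi_0(\cdot-se)$, both extended by $0$; these are Lipschitz functions. Let $m^+=\max(a,b)$ and $m^-=\min(a,b)$. Almost everywhere the pair $(m^+,m^-)$ is $(a,b)$ or $(b,a)$, together with its gradients, so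
$$\|m^+\|^2+\|m^-\|^2=2,\qquad \|\nabla m^+\|^2+\|\nabla m^-\|^2=2\lambda_1 .$$
The function $m^-$ is supported in $\overline{\Omega\cap(\Omega+se)}$, where $\Omega\cap(\Omega+se)$ is a box with sides $2\ell_j-se_j$. Therefore $\|\nabla m^-\|^2\ge(\lambda_1+s\sum_je_jp_j+O(s^2))\|m^-\|^2$. Subtracting,
$$\|\nabla m^+\|^2\le\lambda_1\|m^+\|^2-\Big(s\sum_je_jp_j+O(s^2)\Big)\|m^-\|^2 .$$
As $s\to0$, translation is continuous in $L^2$, so $\|m^\pm\|\to1$. Since $m^+$ is an admissible test function on $\Omega\cup(\Omega+se)\subset\Omega(s,e)$, we get $\lambda_1(\Omega(s,e))\le\lambda_1-s\sum_je_jp_j+o(s)$.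

**Step 4: comparison.** Steps 2 and 3 give, for every unit vector $e$,
$$P(e)=\sum_{j}|e_j|\,\frac{\pi^2}{4\ell_j^3}.\tag{1}$$
Here $p_1<p_2\le\dots\le p_n$ and $\sum|e_j|\ge|e|=1$. Hence $P(e)\ge p_1$, with equality only for $e=\pm e_1$. So $v_1=\pm e_1$, $P(v_2)=p_2$, and $P(v_1)/P(v_2)=(\ell_2/\ell_1)^3$. Every tangent vector $v$ of $\Lambda$ satisfies $v\cdot v_1=0$.

If the two longest sides are equal, then (1) still holds, $v_1$ is one of the corresponding coordinate vectors up to sign, and $P(v_1)/P(v_2)=1$. So for every box, and every tangent vector $v$,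
$$|v\cdot v_1|\le \frac{P(v_1)}{P(v_2)}.$$
A box that is long in one direction has a nodal set perpendicular to that direction. What changes when the box is replaced by a general convex domain?

## 2. The conjecture for convex domains, and the theorem that refutes it

The following is Conjecture 3 of "Asymptotics of the First Nodal Line" (doi:10.5802/jedp.474).

**Conjecture 3.** Let $n\ge3$ and let $\Omega\subset\mathbf R^n$ be a bounded convex domain. There is a constant $C$ depending only on $n$ such that if $v$ is a unit vector tangent to $\Lambda$, then $|v\cdot v_1|\le C\,P(v_1)/P(v_2)$. Here $v$ may be tangent to $\Lambda$ at any point where $\Lambda$ is a smooth hypersurface.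

The conjecture is false in every dimension $n\ge3$.

**Theorem 1.** Let $n\ge3$ and $0<h\le\frac1{16n}$. There is a bounded convex polyhedron $\Omega\subset\mathbf R^n$ with $\lambda_2(\Omega)$ simple such that, for every admissible choice of $v_1,v_2$,
$$\frac{P(v_1)}{P(v_2)}\le\tfrac52\sqrt n\,h,$$
and such that at some point where $\Lambda$ is a smooth hypersurface there is a unit tangent vector $v$ with
$$|v\cdot v_1|\ge1-5nh.$$

If Conjecture 3 held with a constant $C$, then $1-5nh\le\frac52C\sqrt n\,h$ for all small $h>0$, which is impossible as $h\to0$. More generally, let $F$ be nondecreasing and suppose that $|v\cdot v_1|\le F(P(v_1)/P(v_2))$ always holds in dimension $n$. Then $1-5nh\le F(\frac52\sqrt n\,h)$ for all small $h$, so $\lim_{s\to0^+}F(s)\ge1$. So as $P(v_1)/P(v_2)\to0$ nothing better than the trivial bound $|v\cdot v_1|\le1$ is true, even for convex polyhedra with simple $\lambda_2$.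

Where could a bad tangent come from? In the box, $\Lambda=\{x_1=0\}$ reaches the walls with normals $\pm e_2,\dots,\pm e_n$, and it meets each of them at a right angle: the normal of the wall is tangent to $\Lambda$. The model at a flat wall with normal $\nu$ is $u\approx(Y\cdot\nu)(Y\cdot\mathbf t)$ with $\mathbf t\perp\nu$. One factor vanishes on the wall, and the other gives a nodal plane containing $\nu$. So we want a convex domain in which

* $P$ behaves as for a long box, so that $v_1$ is almost $e_x$;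
* $\Lambda$ reaches a wall whose normal is almost $e_x$.

The function $P$ sees only the bulk of the domain. A convex domain may have a tail in which $u$ is tiny, bounded by walls almost perpendicular to $v_1$, and $\Lambda$ may run up the tail until it hits such a wall.

## 3. Facts about eigenvalues and eigenfunctions that will be used

All eigenvalues are Dirichlet. We use min–max, domain monotonicity, and the fact that the eigenvalues of a product domain are the sums of the eigenvalues of the factors. Eigenfunctions are real-analytic inside the domain. If a solution of $\Delta U=-\lambda U$ on one side of a hyperplane is continuous up to a flat piece of it and vanishes there, then its odd reflection solves the same equation across that piece, and so is real-analytic there.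

Two results are quoted from Brascamp–Lieb, J. Funct. Anal. 22 (1976).

* (BM) $\lambda_1((1-s)K+sK')\le(1-s)\lambda_1(K)+s\lambda_1(K')$ for bounded convex domains $K,K'$ and $0\le s\le1$.
* (LC) The positive first eigenfunction of a bounded convex domain is log-concave.

**Boundary continuity.** An eigenfunction $\varphi$ with eigenvalue $\lambda_*$ on a bounded convex domain $K$ is continuous on $\overline K$ with $\varphi=0$ on $\partial K$. To see this, note first that $\varphi$ is bounded, because $\varphi=e^{\lambda_*t}e^{t\Delta}\varphi$ and the heat semigroup maps $L^2$ to $L^\infty$. Let $p\in\partial K$, let $d(x)$ be the distance of $x$ to a supporting hyperplane at $p$, let $\ell=\operatorname{diam}K$, and let $w=\frac12d(\ell-d)$. In $K$ we have $0\le d\le\ell$, so $w\ge0$, and $-\Delta w=1$ because $d$ is affine with unit gradient. With $c=\lambda_*\|\varphi\|_\infty$,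
$$-\Delta(\pm\varphi-cw)=\pm\lambda_*\varphi-c\le0 .$$
The function $(\pm\varphi-cw)^+$ lies between $0$ and $\varphi^\pm\in H^1_0(K)$, so it is in $H^1_0(K)$. Testing with it gives $\int|\nabla(\pm\varphi-cw)^+|^2\le0$. Hence $|\varphi|\le cw$, and $w(x)\to0$ as $x\to p$.

## 4. A tail over a flat rectangle, and why a third variable is needed

Fix $h\in(0,\frac1{16n}]$, let $M=\frac1{2h}$ and $a_+=\max(a,0)$, and set
$$l(y)=-1+3h(y-h)_+,\qquad r(y)=1-h(y-h)_+,$$
$$D=\{(x,y):0<y<h+M,\ l(y)<x<r(y)\},\qquad R=(-1,1)\times(0,h)=D\cap\{y<h\}.$$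
Since $hM=\frac12$, we have $l=r=\frac12$ at $y=h+M$. So $D$ is the flat rectangle $R$ with a tall triangle on top of it. The walls of the triangle are almost vertical: their normals are nearly $\pm e_x$. The left wall has three times the slope of the right wall, and it crosses $x=0$ at $y=h+\frac23M$. On $R$ alone the second eigenfunction is $\sin\pi x\,\sin\frac{\pi y}h$, with nodal line $x=0$. If this line continues upward near $x=0$, it must run into the left wall.

The first thing to try is the planar domain $D$ itself, or $D$ times a small cube. This fails at once. Since $l\le-\frac14$ and $r\ge\frac34$ for $y\le h+\frac M2$, $D$ contains the rectangle $(-\frac14,\frac34)\times(h,h+\frac M2)$. So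
$$\lambda_1(D)\le\pi^2+\frac{4\pi^2}{M^2}=\pi^2(1+16h^2),$$
while $\lambda_1(R)=\frac{\pi^2}4+\frac{\pi^2}{h^2}$ is far larger. The triangle is not a negligible tail; it lowers $\lambda_1$ drastically.

The way out is a third variable $z$ of very small thickness that shrinks slightly as one climbs the tail. Let
$$\tau(y)=1-h(y-h)_+,\qquad \Omega_3=\{(x,y,z):(x,y)\in D,\ |z|<\varepsilon\tau(y)\},\qquad \Omega=\Omega_3\times(-\varepsilon,\varepsilon)^{n-3},$$
$$S=\{(y,z):0<y<h+M,\ |z|<\varepsilon\tau(y)\},\qquad E=\frac{\pi^2}{4\varepsilon^2}.$$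
The $z$-fibre over $(x,y)$ has lowest energy $E\tau^{-2}$. Relative to $E$ this is a potential $E(\tau^{-2}-1)$, which is $0$ on $R$ and tends to $+\infty$ in the tail as $\varepsilon\to0$.

Since $l$ is convex and $r,\tau$ are concave, $\Omega$ is a convex polyhedron, and $S$ is convex. We have $\frac12\le\tau\le1$ and $\Omega_3\supset R\times(-\varepsilon,\varepsilon)$. Moreover, $\Omega_3$ is the set of points with $(y,z)\in S$ and $l(y)<x<r(y)$. Below, "for small $\varepsilon$" means for all $\varepsilon<\varepsilon_0$, with $\varepsilon_0$ depending on the previously fixed parameters; always $\varepsilon\le h/2$.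

## 5. The limit of zero thickness

This section shows that as $\varepsilon\to0$ the low eigenfunctions concentrate on $R$ (respectively $(0,h)$).

**Lemma 2.** Let $(U_\varepsilon,D',D_0)$ be $(\Omega_3,D,R)$ or $(S,(0,h+M),(0,h))$, let $X$ denote the variable in $D'$, and let $\beta_k$ be the eigenvalues of $-\Delta$ on $D_0$. Then $\lambda_k(U_\varepsilon)\le E+\beta_k$ and $\lambda_k(U_\varepsilon)-E\to\beta_k$ as $\varepsilon\to0$. If $k\le2$, $\beta_1<\beta_2<\beta_3$, and $u_\varepsilon$ is a $k$-th eigenfunction with $\int u_\varepsilon^2=\varepsilon$, then up to sign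
$$u_\varepsilon(X,\varepsilon Z)\to w_k(X)\cos\tfrac{\pi Z}2\quad\text{in }L^2(D'\times(-1,1))$$
(extension by $0$), where $w_k$ is the normalized $k$-th eigenfunction of $D_0$.

**Step 1: the upper bound.** $U_\varepsilon\supset D_0\times(-\varepsilon,\varepsilon)$, and $E+\beta_1,\dots,E+\beta_k$ are eigenvalues of this product. So $\lambda_k(U_\varepsilon)\le E+\beta_k$.

**Step 2: an energy inequality.** Put $Z=z/\varepsilon$. Let $v^1,\dots,v^k$ be the first $k$ eigenfunctions written in $(X,Z)$, extended by $0$ and orthonormal in $L^2(D'\times(-1,1))$; write $\lambda_i=\lambda_i(U_\varepsilon)$. For $v=\sum c_iv^i$ with $\sum c_i^2=1$,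
$$\int|\nabla_Xv|^2+\varepsilon^{-2}|v_Z|^2=\sum c_i^2\lambda_i\le E+\beta_k .$$
On each fibre, $v$ vanishes at $Z=\pm\tau$, so $\int|v_Z|^2dZ\ge\frac{\pi^2}{4\tau^2}\int v^2dZ$. Since $\varepsilon^{-2}\frac{\pi^2}{4}=E$,
$$\int|\nabla_Xv|^2+E\int(\tau^{-2}-1)v^2\le\sum c_i^2(\lambda_i-E)\le\beta_k.\tag{2}$$
On $\{y>h+s\}$, $s>0$, the factor $\tau^{-2}-1$ is at least $(1-hs)^{-2}-1>0$, and $E\to\infty$. Hence $v^i\to0$ in $L^2(\{y>h+s\})$ for each $s>0$.

**Step 3: only the first mode in $Z$ survives.** Write $v^i=w^i_\varepsilon(X)\cos\frac{\pi Z}2+v^{i,\perp}$ with $\int_{-1}^1v^{i,\perp}\cos\frac{\pi Z}2\,dZ=0$; note $\int_{-1}^1\cos^2\frac{\pi Z}2dZ=1$. The second Dirichlet eigenvalue of $(-1,1)$ is $\pi^2$, so $\int|v^{i,\perp}_Z|^2\ge\pi^2\int|v^{i,\perp}|^2$. The two parts are orthogonal, and the cosine part contributes equally to both terms below, so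
$$\varepsilon^{-2}\int|v^i_Z|^2-E\int(v^i)^2\ge\frac{3\pi^2}{4\varepsilon^2}\|v^{i,\perp}\|^2 .$$
The left side is at most $\lambda_i-E\le\beta_k$. Hence $v^{i,\perp}\to0$ in $L^2$.

**Step 4: the limit lives on $D_0$.** Since $\int|\nabla w_\varepsilon^i|^2\le\int|\nabla_Xv^i|^2\le\beta_k$ by (2), the $w^i_\varepsilon$ are bounded in $H^1_0(D')$. Along a subsequence $w^i_\varepsilon\rightharpoonup w^i$ weakly in $H^1_0(D')$ and strongly in $L^2$. By Step 3, $v^i\to w^i\cos\frac{\pi Z}2$ strongly, so the $w^i$ are orthonormal. By Step 2 they vanish for $y>h$. An $H^1$ function vanishing outside the Lipschitz domain $D_0$ belongs to $H^1_0(D_0)$ (for convex $D_0$: shrink it slightly toward an interior point, then mollify).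

**Step 5: the lower bound and identification.** Lower semicontinuity and (2) give
$$\int\Big|\nabla\sum c_iw^i\Big|^2\le\liminf\sum c_i^2(\lambda_i-E)\le\liminf(\lambda_k-E).$$
By min–max on $D_0$, $\beta_k\le\liminf(\lambda_k-E)$ along the subsequence. Every sequence $\varepsilon\to0$ has such a subsequence, so with Step 1 $\lambda_k-E\to\beta_k$. Moreover $\int|\nabla w^1|^2\le\beta_1$, so $w^1$ is a first eigenfunction. For $k=2$, $w^2\perp w^1$ and $\int|\nabla w^2|^2\le\beta_2$, so $w^2$ minimizes the Rayleigh quotient on the complement of $w^1$ and is a second eigenfunction. Since $\beta_1<\beta_2<\beta_3$, both are unique up to sign, so the whole family converges up to sign. The normalization $\int u_\varepsilon^2=\varepsilon$ is exactly $\int v^2\,dX\,dZ=1$. $\square$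

**What we extract.** For $S$, $\beta_1=\frac{\pi^2}{h^2}$ and all $\beta_k$ are simple. For $\Omega_3$,
$$\beta_1=\tfrac{\pi^2}4+\tfrac{\pi^2}{h^2}<\beta_2=\pi^2+\tfrac{\pi^2}{h^2}<\beta_3=\tfrac{9\pi^2}4+\tfrac{\pi^2}{h^2}$$
(the first value with the second mode in $y$ is larger since $2\pi^2<3\pi^2/h^2$). So for small $\varepsilon$ the eigenvalue $\lambda:=\lambda_2(\Omega_3)$ is simple. Let $u$ be its eigenfunction with $\int u^2=\varepsilon$. Let $A(y,z)>0$ be the first eigenfunction of $S$, with $\alpha=\lambda_1(S)$ and $\int A^2=\varepsilon$. Fixing the sign of $u$,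
$$A(y,\varepsilon Z)\to\sqrt{\tfrac2h}\sin\tfrac{\pi y}h\cos\tfrac{\pi Z}2,\qquad u(x,y,\varepsilon Z)\to\sqrt{\tfrac2h}\sin(\pi x)\sin\tfrac{\pi y}h\cos\tfrac{\pi Z}2\tag{3}$$
in $L^2$. Put $\mu=\lambda-\alpha$. Then $\mu\to\pi^2$, so $0<\mu\le11$ for small $\varepsilon$. Since $\lambda$ is simple, $u$ is even or odd in $z$; its limit is even and nonzero, so $u$ is even in $z$ for small $\varepsilon$. So is $A$, being positive and simple.

**Reduction to three dimensions.** The eigenvalues of $\Omega$ are $\lambda_i(\Omega_3)$ plus a sum of $n-3$ terms $j^2E$. The second smallest is $\lambda+(n-3)E$, and it is simple, because $3E>\lambda_2(\Omega_3)-\lambda_1(\Omega_3)$ for small $\varepsilon$ (the right side tends to $\frac{3\pi^2}4$). Its eigenfunction is $u(x,y,z)\prod_i\cos\frac{\pi z_i}{2\varepsilon}$. So the nodal set of $\Omega$ is $\Lambda_3\times(-\varepsilon,\varepsilon)^{n-3}$ with $\Lambda_3=\{u=0\}\cap\Omega_3$.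

## 6. The function $P$ sees only the box

We now show that $v_1$ is nearly $e_x$ and that $P(v_1)/P(v_2)$ is of size $h$, as for the box $R\times(-\varepsilon,\varepsilon)^{n-2}$.

**Step 1: $P$ as a supremum; existence of minimizers.** For convex $\Omega$, $\Omega(t,e)=\Omega+t[0,e]$ is linear in $t$ for Minkowski addition. By (BM), $t\mapsto\lambda_1(\Omega(t,e))$ is convex on $[0,\infty)$. Difference quotients of a convex function are monotone, so
$$P(e)=\sup_{s>0}\frac{\lambda_1(\Omega)-\lambda_1(\Omega(s,e))}s.\tag{4}$$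
Place the origin so that the closed ball of radius $\rho_0$ about it lies in $\Omega$. Then $\Omega(s,e)\subset\Omega+\frac s{\rho_0}\Omega=(1+\frac s{\rho_0})\Omega$, so $\lambda_1(\Omega(s,e))\ge(1+\frac s{\rho_0})^{-2}\lambda_1(\Omega)$ and $P<\infty$. If $|e-e'|\le\delta$, then $x+s'e=(x+s'e')+s'(e-e')$ shows $\Omega(s,e)\subset(1+\frac{s\delta}{\rho_0})\Omega(s,e')$. Exchanging $e$ and $e'$, we see that $e\mapsto\lambda_1(\Omega(s,e))$ is continuous. So $P$ is a supremum of continuous functions, hence lower semicontinuous, and it attains its minimum on compact sets. Thus $v_1$ and $v_2$ exist.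

**Step 2: upper bound $P(e_x)\le\frac{\pi^2}4+\frac{\pi^2}{h^2}\le\frac{5\pi^2}{4h^2}$.** The plan is to cover the stretched domain by a dilated copy. Since $\Omega(s,e_x)=\Omega_3(s,e_x)\times(-\varepsilon,\varepsilon)^{n-3}$, we may work with $\Omega_3$. Let $X_1=(-1,\frac h2)$, $X_2=(1,\frac h2)\in\overline D$, and let $T(X)=(1+\frac s2)X-\frac s2X_1$ be the dilation about $X_1$ with factor $1+\frac s2$.

For $X\in D$ and $0\le s'\le s$ write $s'e_x=\frac s2(X_3-X_1)$ with $X_3\in[X_1,X_2]$. Then
$$X+s'e_x=T(X'),\qquad X'=\frac{X+\frac s2X_3}{1+\frac s2}\in D,$$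
because $X'$ is a convex combination, with positive weight on $X$, of a point of the open convex set $D$ and a point of $\overline D$. Let $y$ and $y'$ be the $y$-coordinates of $X$ and $X'$. Then $y'-\frac h2=(y-\frac h2)/(1+\frac s2)$. So either $y'\le y$ or $y'<\frac h2$, and in both cases $\tau(y')\ge\tau(y)$. Hence $\Omega_3(s,e_x)\subset\{(TX,z):(X,z)\in\Omega_3\}$.

Changing variables, with $\epsilon_s=1-(1+\frac s2)^{-2}=s+O(s^2)$,
$$\lambda_1(\Omega_3(s,e_x))\ge\min_{\varphi\in H^1_0(\Omega_3),\,\|\varphi\|=1}\big\{(1-\epsilon_s)\|\nabla_{xy}\varphi\|^2+\|\varphi_z\|^2\big\}.$$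
The minimum is at most $\lambda_1(\Omega_3)$, and $\|\varphi_z\|^2\ge E$ since $\tau\le1$. So the minimizer satisfies $\|\nabla_{xy}\varphi\|^2\le\frac{\lambda_1(\Omega_3)-E}{1-\epsilon_s}$. The minimum equals $\|\nabla\varphi\|^2-\epsilon_s\|\nabla_{xy}\varphi\|^2\ge\lambda_1(\Omega_3)-\epsilon_s\frac{\lambda_1(\Omega_3)-E}{1-\epsilon_s}$. Dividing by $s$ and letting $s\to0$, and using Lemma 2,
$$P(e_x)\le\lambda_1(\Omega_3)-E\le\tfrac{\pi^2}4+\tfrac{\pi^2}{h^2}\le\tfrac{5\pi^2}{4h^2}.$$

**Step 3: a lower bound in every direction.** Let $B=(-1,1)\times(0,h)\times(-\varepsilon,\varepsilon)^{n-2}\subset\Omega$, with half-sides $\ell_x=1$, $\ell_y=\frac h2$, and $\ell_j=\varepsilon$ for the other coordinates. By Lemma 2, $0\le\omega_\varepsilon:=\lambda_1(B)-\lambda_1(\Omega)\to0$. Formula (1) gives $P$ for $B$, but $P$ for $\Omega$ is a limit $s\to0$ at fixed $\varepsilon$, and the error $\omega_\varepsilon$ divided by $s$ would blow up. So we use (4) with one fixed $s$ and an explicit test function.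

Let $e$ be a unit vector and let $i$ be an index maximizing $|e_j|/\ell_j$. The claim is
$$P(e)\ge\frac{n-1}2\,\frac{|e_i|}{\ell_i}\Big(\frac{\pi^2}{4n\ell_i^2}-\omega_\varepsilon\Big).\tag{5}$$

Translate so that $B$ is centered at $0$. We shall only use $B+[0,se]\subset\Omega(s,e)$, and $\lambda_1(B+[0,se])$ does not change when signs of the $e_j$ are changed, so we may assume all $e_j\ge0$ when estimating it. Let $\theta=\frac1{n-1}$, $s=\frac{2\ell_i\theta}{e_i}$, and $c_j=\frac\theta{1+\theta}\frac{e_j}{e_i}$ for $j\ne i$. Consider the parallelepiped of points $p$ with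
$$w:=p_i+\ell_i\in(0,2\ell_i(1+\theta)),\qquad |p_j-c_jw|<\ell_j\quad(j\ne i).$$
Put $\eta=\frac w{2\ell_i(1+\theta)}\in(0,1)$. Then $\eta se_i=\frac{\theta w}{1+\theta}$ and $\eta se_j=c_jw$. So $p-\eta se$ has $i$-th coordinate $w-\ell_i-\frac{\theta w}{1+\theta}=\frac w{1+\theta}-\ell_i\in(-\ell_i,\ell_i)$ and $j$-th coordinate $p_j-c_jw\in(-\ell_j,\ell_j)$. Thus $p-\eta se\in B$, and the parallelepiped lies in $B+[0,se]$.

Use the test function $\phi=\sin\frac{\pi w}{2\ell_i(1+\theta)}\prod_{j\ne i}\cos\frac{\pi q_j}{2\ell_j}$ with $q_j=p_j-c_jw$. The map $p\mapsto(w,q)$ has Jacobian $1$, $\partial_{p_i}=\partial_w-\sum_jc_j\partial_{q_j}$ and $\partial_{p_j}=\partial_{q_j}$. The cross terms integrate to $0$, because each contains a factor $\int\sin\cos$ over a full half-period in some variable. So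
$$\lambda_1(\Omega(s,e))\le\frac{\pi^2}{4\ell_i^2(1+\theta)^2}+\sum_{j\ne i}\frac{\pi^2}{4\ell_j^2}(1+c_j^2).$$
By maximality of $i$, $\frac{c_j^2}{\ell_j^2}\le\frac{\theta^2}{(1+\theta)^2}\frac1{\ell_i^2}$. Since $\lambda_1(B)=\sum_j\frac{\pi^2}{4\ell_j^2}$,
$$\lambda_1(\Omega(s,e))\le\lambda_1(B)-\frac{\pi^2}{4\ell_i^2}\cdot\frac{2\theta+\theta^2-(n-1)\theta^2}{(1+\theta)^2}=\lambda_1(B)-\frac{\pi^2}{4n\ell_i^2},$$
because for $\theta=\frac1{n-1}$ the numerator is $\theta+\theta^2$ and the fraction is $\frac\theta{1+\theta}=\frac1n$. Now $\lambda_1(\Omega)=\lambda_1(B)-\omega_\varepsilon$ and $\frac1s=\frac{(n-1)e_i}{2\ell_i}$. Inserting this in (4) gives (5).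

**Step 4: locating $v_1$.** Take $\varepsilon$ so small that $\omega_\varepsilon\le\frac{\pi^2}{16nh^2}$. If the maximizing index is not $x$, then $\ell_i\le\frac h2$, $\frac{\pi^2}{4n\ell_i^2}\ge\frac{\pi^2}{nh^2}$, and (5) gives
$$P(e)\ge\frac{n-1}2\,\frac{|e_i|}{\ell_i}\cdot\frac{15}{16}\,\frac{\pi^2}{nh^2}.\tag{6}$$
Write $e=(e_x,e')$. If $|e'|\ge2nh$, some $j\ne x$ has $|e_j|\ge\frac{2nh}{\sqrt{n-1}}\ge2\sqrt n\,h$, so $\frac{|e_j|}{\ell_j}\ge4\sqrt n>1\ge\frac{|e_x|}{\ell_x}$. Then (6) applies with $\frac{|e_i|}{\ell_i}\ge4\sqrt n$: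
$$P(e)\ge\frac{15}8\,\frac{n-1}{\sqrt n}\,\frac{\pi^2}{h^2}>\frac{5\pi^2}{4h^2}\ge P(e_x),$$
since $\frac{n-1}{\sqrt n}\ge\frac2{\sqrt3}$. Such an $e$ is not a minimizer. Hence $|v_1'|<2nh\le\frac18$ and $|v_1\cdot e_x|\ge\sqrt{1-4n^2h^2}\ge1-2nh$.

**Step 5: the size of $P(v_2)$.** From $v_2\perp v_1$, $|(v_2)_x|\le\frac{|v_1'|}{|(v_1)_x|}\le\frac{2nh}{\sqrt{1-4n^2h^2}}\le\frac12$. So $|v_2'|\ge\frac{\sqrt3}2$, and some $j\ne x$ has $|(v_2)_j|\ge\frac{\sqrt3}{2\sqrt n}$, hence $\frac{|(v_2)_j|}{\ell_j}\ge\frac{\sqrt3}{\sqrt n\,h}>1$. The maximizing index is again not $x$, and (6) gives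
$$P(v_2)\ge\frac{15\sqrt3}{32}\,\frac{n-1}n\,\frac{\pi^2}{\sqrt n\,h^3}\ge\frac{\pi^2}{2\sqrt n\,h^3}.$$
Together with Step 2, for small $\varepsilon$ and every admissible choice of $v_1,v_2$,
$$\frac{P(v_1)}{P(v_2)}\le\tfrac52\sqrt n\,h,\qquad|v_1\cdot e_x|\ge1-2nh,\qquad|v_1'|<2nh.\tag{7}$$

It remains to study $\Lambda_3\subset\Omega_3\subset\mathbf R^3$.

## 7. The quotient $u/A$ at the mouth of the tail

We would like to read off $\Lambda_3$ in the tail from the limit (3). The limit is identically $0$ for $y>h$, so it says nothing there about the sign of $u$. Both $u$ and $A$ are tiny in the tail, and the idea is to look at their quotient $f=u/A$. Since $\Delta A=-\alpha A$, for every $C^2$ function $\psi$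
$$(\Delta+\lambda)(\psi A)=A\,\mathcal L\psi,\qquad\mathcal L\psi=\Delta\psi+2\nabla\log A\cdot\nabla\psi+\mu\psi,\tag{8}$$
where $A=A(y,z)$ is regarded as independent of $x$; indeed the left side is $A\Delta\psi+2\nabla A\cdot\nabla\psi+(\lambda-\alpha)\psi A$. So $\mathcal Lf=0$. If $-\partial_y\log A$ is huge, the drift term dominates and $f$ should change little along lines in the $y$-direction. Its sign high in the tail should be its sign at the mouth, which is the sign of $\sin\pi x$. This section provides the two inputs: $f\approx\sin\pi x$ at the mouth, and a large drift.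

Let $0<\sigma<\frac h4$ and $y_0=h-\sigma$. We work just below $y=h$, where separation of variables is available.

**Lemma 3.** As $\varepsilon\to0$ with $\sigma$ fixed, $f(x,y_0,z)-\sin\pi x\to0$ uniformly for $|x|<1$, $|z|<\varepsilon$. For small $\varepsilon$, $-\partial_y\log A\ge\frac1{2\sigma}$ on $S\cap\{y\ge y_0\}$.

**Step 1: expansion of $u$.** On $R\times(-\varepsilon,\varepsilon)$, $u$ is even in $z$ and vanishes at $z=\pm\varepsilon$. Expand
$$u=\sum_{j\text{ odd}}u_j(x,y)\cos\frac{j\pi z}{2\varepsilon},\qquad u_j=\frac1\varepsilon\int_{-\varepsilon}^{\varepsilon}u\cos\frac{j\pi z}{2\varepsilon}\,dz .$$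
Since $\int u^2=\varepsilon$, $\sum_j\|u_j\|^2_{L^2(R)}\le1$. Testing the equation for $u$ with $\zeta(x,y)\cos\frac{j\pi z}{2\varepsilon}$, $\zeta\in C_c^\infty(R)$, and integrating by parts in $z$ (only $u=0$ at $z=\pm\varepsilon$ is used) gives $-\Delta u_j=(\lambda-j^2E)u_j$. By boundary continuity $u_j=0$ on $x=\pm1$ and on $y=0$. By odd reflections $u_j$ extends to a solution on $(-3,3)\times(-h,h)$, which consists of six copies of $R$.

**Step 2: the mode $j=1$.** By (3), $u_1\to w_2=\sqrt{2/h}\,\sin\pi x\,\sin\frac{\pi y}h$ in $L^2(R)$, hence also on the extended domain, where $w_2$ is given by the same formula. The difference $g=u_1-w_2$ satisfies $-\Delta g=(\lambda-E)g+(\lambda-E-\beta_2)w_2$, and $\lambda-E\to\beta_2$. Interior elliptic estimates give $g\to0$ uniformly on $\{y=y_0,\ |x|\le1\}$.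

**Step 3: the modes $j\ge3$ are exponentially small.** For small $\varepsilon$, $\lambda\le E+\beta_2\le2E$. So $\Delta u_j=K_j^2u_j$ with $K_j^2=j^2E-\lambda\ge(j^2-2)E\ge\frac{j^2}2E$, hence $K_j\ge\frac{j\pi}{2\sqrt2\,\varepsilon}\ge\frac j\varepsilon$. Then $\Delta(u_j^2)\ge0$. A disc of radius $\frac\sigma4$ centered at a point with $|x|\le1$, $0\le y\le h-\frac\sigma4$ lies in the extended domain and meets at most four copies of $R$. The mean value property gives $u_j^2\le\frac{16}{\pi\sigma^2}\cdot4$ there, so $|u_j|\le\frac{10}\sigma$. On $(-1,1)\times(0,h-\frac\sigma4)$ compare $\pm u_j$ with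
$$\frac{10}\sigma\,\frac{\cosh K_jy}{\cosh K_j(h-\sigma/4)},$$
which solves the same equation, is nonnegative where $u_j=0$, and equals $\frac{10}\sigma$ at the top. The maximum principle for $\Delta-K_j^2$ yields
$$|u_j(x,y_0)|\le\frac{10}{\sigma}\cdot 2e^{-3K_j\sigma/4}\le\frac{20}\sigma e^{-3j\sigma/(4\varepsilon)}.$$
For odd $j$, $|\cos j\vartheta|\le j|\cos\vartheta|$ (put $\vartheta=\frac\pi2-\phi$ and use $|\sin j\phi|\le j|\sin\phi|$). The series converges absolutely at $y=y_0$, and its sum is the continuous function $u(x,y_0,\cdot)$. Therefore $u(x,y_0,z)=\cos\frac{\pi z}{2\varepsilon}\,(u_1(x,y_0)+o(1))$ uniformly.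

**Step 4: the same for $A$ and $A_y$.** Write $A=\sum_{j\text{ odd}}a_j(y)\cos\frac{j\pi z}{2\varepsilon}$ for $0<y<h$; then $a_j(0)=0$ and $\sum_j\int_0^ha_j^2\le1$. From $-a_1''=(\alpha-E)a_1$ we get $a_1=c\sin(\sqrt{\alpha-E}\,y)$. Since $\alpha-E\to\frac{\pi^2}{h^2}$, the $L^2$ convergence in (3) forces $c\to\sqrt{2/h}$. So $a_1\to\sqrt{2/h}\sin\frac{\pi y}h$ in $C^1([0,h])$.

For $j\ge3$, $a_j=c_j\sinh k_jy$ with $k_j^2=j^2E-\alpha$. Since $0<\alpha\le2E$ for small $\varepsilon$, $\frac j\varepsilon\le k_j\le\frac{j\pi}{2\varepsilon}$. As $|a_j|$ is nondecreasing, $\int_{h-\sigma/4}^ha_j^2\le1$ gives $|a_j(h-\frac\sigma4)|\le\frac2{\sqrt\sigma}$. From $\frac{\sinh a}{\sinh b}\le e^{a-b}$ for $0<a<b$, $|a_j(y_0)|\le\frac2{\sqrt\sigma}e^{-3k_j\sigma/4}$. Also $|a_j'(y_0)|=k_j\coth(k_jy_0)|a_j(y_0)|\le2k_j|a_j(y_0)|$ for small $\varepsilon$. For $|y-y_0|\le\frac\sigma4$ the same bounds hold with $e^{-k_j\sigma/2}$, so the differentiated series converges uniformly near $y_0$ and may be used for $A_y$.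 Summing with $|\cos j\vartheta|\le j|\cos\vartheta|$,
$$A(y_0,z)=\cos\tfrac{\pi z}{2\varepsilon}\,(a_1(y_0)+o(1)),\qquad A_y(y_0,z)=\cos\tfrac{\pi z}{2\varepsilon}\,(a_1'(y_0)+o(1)).$$

**Step 5: conclusion.** Dividing, $f(x,y_0,z)\to\sin\pi x$ uniformly, since $a_1(y_0)\to\sqrt{2/h}\sin\frac{\pi y_0}h>0$. Uniformly in $|z|<\varepsilon$,
$$-\partial_y\log A(y_0,z)\to-\frac\pi h\cot\frac{\pi y_0}h=\frac\pi h\cot\frac{\pi\sigma}h\ge\frac\pi{4\sigma}>\frac1{2\sigma},$$
because $\vartheta\cot\vartheta\ge\frac\pi4$ on $(0,\frac\pi4]$ and $\vartheta=\frac{\pi\sigma}h<\frac\pi4$. By (LC), $\partial_y\log A(\cdot,z)$ is nonincreasing in $y$. If $(y,z)\in S$ and $y\ge y_0$, the segment from $(y_0,z)$ to $(y,z)$ lies in $S$, since $\tau$ is nonincreasing. So the bound at $y_0$ persists for all larger $y$. $\square$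

## 8. A maximum principle and barriers in the tail

Let $Q=\Omega_3\cap\{y>y_0\}$. The next lemma makes comparison legitimate there, despite the zero-order term $\lambda$.

**Lemma 4.** For $\sigma$ small (depending on $h$) and then $\varepsilon$ small, the following holds. If $W\subset Q$ is open, $g\in C^2(W)\cap C(\overline W)$, $-\Delta g-\lambda g\ge0$ in $W$ and $g\ge0$ on $\partial W$, then $g\ge0$.

**Step 1: $\lambda_1(Q)>\lambda$.** By Lemma 3, $\mathcal L(1+y)=2\partial_y\log A+\mu(1+y)\le-\frac1\sigma+11(1+h+M)\le-1$ for $\sigma$ small. So $G=(1+y)A>0$ satisfies, by (8),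
$$-\Delta G=\lambda G-A\,\mathcal L(1+y)\ge\lambda G+A\ge(\lambda+c)G\ \text{ in }Q,\qquad c=\frac1{1+h+M}.$$
For $\varphi\in C_c^\infty(Q)$ write $\varphi=G\chi$. Then $|\nabla\varphi|^2=G^2|\nabla\chi|^2+\nabla G\cdot\nabla(G\chi^2)$, and integrating by parts,
$$\int|\nabla\varphi|^2=\int G^2|\nabla\chi|^2+\int\frac{-\Delta G}G\varphi^2\ge(\lambda+c)\int\varphi^2 .$$
So $\lambda_1(Q)\ge\lambda+c$.

**Step 2: testing.** Let $g^-=\max(-g,0)$ and, for $\delta>0$, $\psi_\delta=(g^--\delta)_+$. Since $g\ge0$ on $\partial W$, the set $\{g\le-\delta\}$ is a compact subset of $W$, so $\psi_\delta$ is Lipschitz with compact support in $W$. On its support $\nabla\psi_\delta=-\nabla g$ almost everywhere where $g<-\delta$, and $g=-g^-$, so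
$$-\int|\nabla\psi_\delta|^2=\int\nabla g\cdot\nabla\psi_\delta=\int(-\Delta g)\psi_\delta\ge\lambda\int g\psi_\delta=-\lambda\int g^-\psi_\delta .$$
With Step 1, $(\lambda+c)\int\psi_\delta^2\le\lambda\int g^-\psi_\delta$. Letting $\delta\to0$, $(\lambda+c)\int(g^-)^2\le\lambda\int(g^-)^2$, so $g^-=0$. $\square$

The next lemma turns the transport heuristic into a statement about the sign of $u$.

**Lemma 5.** Let $y_\sharp\in(h,h+M)$ and $x_1\in(0,1)$. For $\sigma$ small and then $\varepsilon$ small: $u>0$ at points of $\Omega_3$ with $y=y_\sharp$, $x\ge x_1$, and $u<0$ at points of $\Omega_3$ with $y=y_\sharp$, $x\le-x_1$.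

We want a subsolution $\psi A$ below $u$ on $\partial Q$, with $\psi>0$ at the points in question. It should decrease in $y$, so that the large drift makes $\mathcal L\psi>0$. It should be nonpositive on the side walls, and it should be very negative at the mouth wherever $f$ may be negative.

**Step 1: the barrier.** Let $\tilde l=-1+3h(y-h)$, $\tilde r=1-h(y-h)$, $\rho=(x-\tilde l)(\tilde r-x)$. Let $\chi\in C^\infty(\mathbf R)$, $0\le\chi\le1$, $\chi=1$ for $x\le\frac{x_1}2$, $\chi=0$ for $x\ge x_1$. Put $d=h^2(y_\sharp-h)^2\le h^2M^2=\frac14$. Let $s_0\in(0,1]$ be the minimum of $\sin\pi x$ on $[\frac{x_1}2,1-\frac d{12}]\subset(0,1)$ (nonempty, since $\frac{x_1}{2}<\frac12<1-\frac d{12}$), let $\kappa=\frac{s_0}8\le\frac14$, and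
$$\psi=\kappa\big(\rho-h^2(y-y_\sharp)^2\big)-3\chi(x).$$
The order of choice is $\kappa$, then $\sigma$, then $\varepsilon$.

**Step 2: $\psi$ decreases in $y$, so $\mathcal L\psi>0$.** On $\overline D\cap\{y\ge y_0\}$ both factors of $\rho$ are $\ge0$ (for $y\le h$ because $\tilde l\le-1$ and $\tilde r\ge1$), and $\tilde r-\tilde l=2-4h(y-h)=4h(h+M-y)$. So
$$\rho_y=-3h(\tilde r-x)-h(x-\tilde l)\le-h(\tilde r-\tilde l)=-4h^2(h+M-y).$$
Using $y\le h+M$ in the last inequality,
$$\psi_y\le\kappa h^2\big[-4(h+M-y)-2(y-y_\sharp)\big]=\kappa h^2\big[-4(h+M)+2y+2y_\sharp\big]\le-2\kappa h^2(h+M-y_\sharp)=:-\delta<0 .$$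
As $\psi$ does not depend on $z$, Lemma 3 gives $2\nabla\log A\cdot\nabla\psi=2(-\partial_y\log A)(-\psi_y)\ge\frac\delta\sigma$. So
$$\mathcal L\psi\ge-\|\Delta\psi\|_\infty-11\|\psi\|_\infty+\frac\delta\sigma>0\quad\text{in }Q$$
if $\sigma$ is small; the norms are taken over $\overline D$ and do not depend on $\sigma$.

**Step 3: the side walls.** For $y\ge h$, $\rho=0$ on the walls, so $\psi\le0$. For $y_0\le y\le h$ and $x=\pm1$, one factor of $\rho$ is at most $3h(h-y)\le3h\sigma$ and the other at most $2+3h\sigma\le3$. So $\rho\le9h\sigma\le d\le h^2(y-y_\sharp)^2$ if $\sigma$ is small, and $\psi\le0$.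

**Step 4: the mouth $y=y_0$, $|x|<1$, $|z|<\varepsilon$.** Here $h^2(y_0-y_\sharp)^2\ge d$, and $0\le\rho\le\big(\frac{\tilde r-\tilde l}2\big)^2=(1+2h\sigma)^2\le4$. We claim $\psi\le f$ for small $\varepsilon$.

* If $x\le\frac{x_1}2$, then $\chi=1$ and $\psi\le4\kappa-3\le-2<f$, as $f\ge-1-o(1)$ by Lemma 3.
* If $x\ge\frac{x_1}2$ and $\rho\le\frac d2$, then $\psi\le-\frac{\kappa d}2\le f$, since $f\ge\sin\pi x-o(1)\ge-o(1)$.
* If $x\ge\frac{x_1}2$ and $\rho>\frac d2$, then $x-\tilde l\le3$ gives $\tilde r-x\ge\frac d6$, so $1-x\ge\frac d6-h\sigma\ge\frac d{12}$ for $\sigma$ small. Then $\sin\pi x\ge s_0$, and $\psi\le4\kappa=\frac{s_0}2\le f$.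

**Step 5: comparison.** On $\partial Q$ we have $u-\psi A\ge0$. On the side walls $u=0$ and $\psi A\le0$; this includes the top edge $y=h+M$, where $x=l=r$. On $|z|=\varepsilon\tau(y)$ both terms vanish. On the rest of $y=y_0$ the difference is $A(f-\psi)\ge0$. Also $u-\psi A\in C^2(Q)\cap C(\overline Q)$, and by (8) $(-\Delta-\lambda)(u-\psi A)=A\,\mathcal L\psi>0$. Lemma 4 gives $u\ge\psi A$ in $Q$. At points of $\Omega_3$ with $y=y_\sharp$ and $x\ge x_1$, $\chi=0$ and $\psi=\kappa\rho>0$, so $u>0$.

**Step 6: the second claim.** Compare $-u$ with $\hat\psi A$, where $\hat\psi=\kappa(\rho-h^2(y-y_\sharp)^2)-3\chi(-x)$. Steps 2 and 3 are unchanged. At the mouth, $-f\to-\sin\pi x$. If $-x\le\frac{x_1}2$, then $\hat\psi\le-2<-f$. If $x\le-\frac{x_1}2$ and $\rho\le\frac d2$, then $\hat\psi\le-\frac{\kappa d}2\le-f$. If $x\le-\frac{x_1}2$ and $\rho>\frac d2$, then $\tilde r-x\le3$ gives $x-\tilde l\ge\frac d6$ and $x+1\ge\frac d6-3h\sigma\ge\frac d{12}$. So $-\sin\pi x\ge s_0$ and $\hat\psi\le\frac{s_0}2\le-f$.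 Hence $-u\ge\hat\psi A$ in $Q$, and $\hat\psi=\kappa\rho>0$ where $y=y_\sharp$, $x\le-x_1$. $\square$

**Consequences: the nodal set climbs into the tail and stops.** Apply Lemma 5 with $x_1=\frac15$ at $y_1=h+\frac M6$ and at $y_2=h+\frac{5M}6$, with a common $\sigma$, then $\varepsilon$.

* At $y_1$: $h(y_1-h)=\frac1{12}$, so $l=-\frac34$, $r=\frac{11}{12}$, and $(\pm\frac12,y_1,0)\in\Omega_3$, with $u>0$ at $+$ and $u<0$ at $-$. On the segment between them there is a point $X^0\in\Lambda_3$ with $y=y_1$, $z=0$.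
* At $y_2$: $h(y_2-h)=\frac5{12}$, so $l=\frac14>x_1$, and $u>0$ on all of $\Omega_3\cap\{y=y_2\}$. Then $u\ge0$ on the boundary of $W=\Omega_3\cap\{y>y_2\}\subset Q$, so $u\ge0$ in $W$ by Lemma 4. Since $-\Delta u=\lambda u\ge0$ there and $u\not\equiv0$ in $W$, $u>0$ in $W$ by the strong maximum principle. So $\Lambda_3\subset\{y<y_2\}$.

Fix these $\sigma,\varepsilon$, with $\varepsilon$ also small enough for (7).

## 9. The highest point of the nodal set

We look at a highest point of $\Lambda_3$. If it is interior, the tangent plane is horizontal enough to contain $e_x$. If it lies on a slanted wall, $\Lambda_3$ should meet the wall at a right angle. Maximizing $y$ itself might lead to a point on the faces $|z|=\varepsilon\tau(y)$ or on an edge, where the local analysis below is not available. A penalty in $z$ prevents that.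

**Step 1: the point $\hat X$.** Let $\Psi=y-Cz^2$ with $C=\frac{16(y_2-y_1)}{\varepsilon^2}$, and let $\hat X=(\hat x,\hat y,\hat z)$ maximize $\Psi$ over the compact set $\overline{\Lambda_3}$. Since $\Psi(\hat X)\ge\Psi(X^0)=y_1$ and $\hat y\le y_2$,
$$h<y_1\le\hat y\le y_2<h+M,\qquad C\hat z^2=\hat y-\Psi(\hat X)\le y_2-y_1,\qquad|\hat z|\le\tfrac\varepsilon4<\varepsilon\tau(\hat y).$$
So $\hat X$ is either an interior point of $\Omega_3$ or lies in the relative interior of one of the flat faces $x=l(y)$, $x=r(y)$ with $y>h$. Let $m=\nabla\Psi(\hat X)/|\nabla\Psi(\hat X)|$, where $\nabla\Psi(\hat X)=(0,1,-2C\hat z)$. Thus $m\cdot e_x=0$ and $m_y>0$. The set $\Omega_3\cap\{\Psi>\Psi(\hat X)\}$ is convex, because $\Psi$ is concave, and it contains no point of $\Lambda_3$. So $u$ has one strict sign on it.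

**Step 2: sign and degree.** The next lemma bounds the vanishing order of $u$ at $\hat X$ from one-sidedness. A wedge is the region between two half-planes issuing from a common line (its edge) through $0$.

**Lemma 6.** Let $q\not\equiv0$ be a homogeneous harmonic polynomial of degree $k$ on $\mathbf R^3$ that is $\ge0$ or $\le0$ throughout an open wedge $V$ of opening $\omega\in(0,\pi]$. Then $k\le\frac\pi\omega$.

For example $q=Y_1Y_2$ is positive on the wedge $\{Y_1>0,Y_2>0\}$ of opening $\frac\pi2$, and $k=2=\pi/\omega$.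

**Proof of Lemma 6.** Say $q\ge0$ on $V$. With polar coordinates $(\varrho,\vartheta)$ in the plane orthogonal to the edge, $V=\{0<\vartheta<\omega\}$, let $b=\varrho^\beta\sin\beta\vartheta$, $\beta=\frac\pi\omega\ge1$. This is positive, harmonic and homogeneous of degree $\beta$ in $V$, zero on $\partial V$, with locally bounded gradient since $\beta\ge1$. On $\Sigma=V\cap S^2$ we have $\Delta_{S^2}q=-k(k+1)q$ and $\Delta_{S^2}b=-\beta(\beta+1)b$. Apply Green's formula on $\Sigma$ with $\delta$-discs around the two poles on the edge removed. Their boundary contributions are $O(\delta)$, because $b$, $q$ and their gradients are bounded. Letting $\delta\to0$, with outer conormal $N$ and $b=0$ on $\partial\Sigma$,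
$$\big[k(k+1)-\beta(\beta+1)\big]\int_\Sigma qb=\int_{\partial\Sigma}q\,\partial_Nb\le0,$$
since $q\ge0$ and $\partial_Nb\le0$ on $\partial\Sigma$. A nonzero polynomial does not vanish identically on $V$, so $\int_\Sigma qb>0$. Hence $k\le\beta$. $\square$

**Lowest-order terms.** Let $U\not\equiv0$ be real-analytic near $\hat X$ with $\Delta U=-\lambda U$, and let $q$, of degree $k$, be the lowest-order nonzero homogeneous Taylor polynomial of $U$ at $\hat X$. Then $q$ is harmonic: the degree $k-2$ part of $\Delta U$ is $\Delta q$, while $\lambda U$ vanishes to order $k$. Also $r^{-k}U(\hat X+rY)\to q(Y)$ in $C^1$ locally as $r\to0^+$.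

**Step 3: the case $\hat X\in\Omega_3$.** Then $\hat X\in\Lambda_3$ by continuity of $u$. Let $q$, of degree $k\ge1$, be the lowest-order term of $u$ at $\hat X$. If $Y\cdot m>0$, then $\Psi(\hat X+rY)=\Psi(\hat X)+r\,\nabla\Psi(\hat X)\cdot Y-Cr^2Y_z^2>\Psi(\hat X)$ for small $r>0$, and $\hat X+rY\in\Omega_3$. So $q$ has one weak sign on the half-space $\{Y\cdot m>0\}$, and $k=1$ by Lemma 6 with $\omega=\pi$. A linear form with one sign on $\{Y\cdot m>0\}$ is a multiple of $Y\cdot m$. Hence $\nabla u(\hat X)\ne0$ is parallel to $m$, $\Lambda_3$ is smooth at $\hat X$, and $v=e_x$ is tangent.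

**Step 4: the case $\hat X$ on a face; the degree is 2.** The outer unit normal is $\nu=\frac{(-1,3h,0)}{\sqrt{1+9h^2}}$ or $\nu=\frac{(1,h,0)}{\sqrt{1+h^2}}$. Extend $u$ near $\hat X$ by odd reflection in the face to a real-analytic solution $U$ of $\Delta U=-\lambda U$. Let $q$, of degree $k\ge1$, be its lowest-order term at $\hat X$. It is harmonic, and odd under reflection in $\nu^\perp$.

If $k=1$, then $\nabla U(\hat X)\ne0$, so the zero set of $U$ near $\hat X$ is a smooth surface. It contains the face plane, hence coincides with it near $\hat X$. That contradicts $\hat X\in\overline{\Lambda_3}$, since $\Lambda_3\subset\Omega_3$. So $k\ge2$.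

Near $\hat X$ the domain $\Omega_3$ is a half-ball. So for $Y\in V=\{Y\cdot\nu<0,\ Y\cdot m>0\}$ and small $r>0$, $\hat X+rY\in\Omega_3\cap\{\Psi>\Psi(\hat X)\}$. Thus $q$ has one weak sign on $V$. The opening of a wedge is $\pi$ minus the angle between its inner normals, here $-\nu$ and $m$. So $V$ has opening $\omega=\frac\pi2-\omega'$ with
$$\sin\omega'=\nu\cdot m=\nu_ym_y\in(0,\nu_y],\qquad 0<\omega'\le\arctan3h\le\arctan\tfrac1{16}<\tfrac\pi6 .$$
So $\omega>\frac\pi3$, and Lemma 6 gives $k\le\frac\pi\omega<3$. Hence $k=2$.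

**Step 5: the nodal set leaves the wall along $\nu$.** Write $Y=s\nu+Y'$ with $Y'\perp\nu$. A quadratic form odd under $s\mapsto-s$ contains only the mixed terms $s\,(\mathbf t\cdot Y')$. So $q=(Y\cdot\nu)(Y\cdot\mathbf t)$ with $0\ne\mathbf t\perp\nu$. At $Y=-\nu$ we have $q=0$ and $\nabla q=-\mathbf t\ne0$. Since $r^{-2}U(\hat X+rY)\to q(Y)$ in $C^1$ near $Y=-\nu$, and $q(-\nu+a\mathbf t)=-a|\mathbf t|^2$ changes sign at $a=0$, the intermediate value theorem on this line gives, for small $r>0$, zeros $\hat X+rY_r$ of $U$ with $Y_r\to-\nu$. As $Y_r\cdot\nu<0$, these points lie in $\Omega_3$, where $U=u$, hence in $\Lambda_3$. By $C^1$ convergence $\nabla u\ne0$ there, and the unit normal to $\Lambda_3$ tends to $\mathbf t/|\mathbf t|\perp\nu$ up to sign. So the normalized projections $v_r$ of $\nu$ to the tangent planes are unit tangent vectors at smooth points of $\Lambda_3$ with $v_r\to\nu$, and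
$$|v_r\cdot e_x|\to|\nu_x|\ge(1+9h^2)^{-1/2}\ge1-\tfrac92h^2>1-h .$$

In both cases there is a smooth point of $\Lambda_3$ with a unit tangent vector $v$ satisfying
$$|v\cdot e_x|\ge1-h.\tag{9}$$

## 10. Proof of Theorem 1 from (7) and (9)

For general $n$ the nodal set of $\Omega$ is $\Lambda_3\times(-\varepsilon,\varepsilon)^{n-3}$. If $v$ is tangent to $\Lambda_3$ at a point $X$ with $\nabla u(X)\ne0$, then the eigenfunction $u\prod_i\cos\frac{\pi z_i}{2\varepsilon}$ has gradient $(\nabla u(X),0)\ne0$ at $(X,0)$. So the nodal set is a smooth hypersurface there, and $(v,0)$, again denoted $v$, is tangent to it. Splitting off the $x$-components and using (9) and (7),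
$$|v\cdot v_1|\ge|v\cdot e_x|\,|v_1\cdot e_x|-|v_1'|\ge(1-h)(1-2nh)-2nh\ge1-h-4nh\ge1-5nh,$$
while $\frac{P(v_1)}{P(v_2)}\le\frac52\sqrt n\,h$ by (7), for every admissible choice of $v_1,v_2$. The domain $\Omega$ is a bounded convex polyhedron, and $\lambda_2(\Omega)$ is simple by Section 5. This proves Theorem 1, and, by the argument after its statement, Conjecture 3 is false for every $n\ge3$. $\blacksquare$
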